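
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{A first countable compact space whose Lindel\"of subspaces\\ of size $\omega_1$ form a nonstationary family}


\begin{abstract}
For a space $X$ let $[X]^{\omega_1}_L$ be the family of Lindel\"of subspaces of $X$ of cardinality $\omega_1$. We show that every model of ZFC has a ccc forcing extension containing a first countable, compact, zero-dimensional space $X$ of weight $\omega_1$ and cardinality $2^\omega>\omega_1$ for which $[X]^{\omega_1}_L$ is nonstationary in $[X]^{\omega_1}$. In fact there is a set $Y_0\subseteq X$ of size $\omega_1$ none of whose supersets of size $\omega_1$ is Lindel\"of. It is also consistent, with $2^\omega$ arbitrarily large, that no superset of $Y_0$ of size less than $2^\omega$ is Lindel\"of. The space is obtained from the Cantor set by replacing $\omega_1$ of its points by Cantor sets. The forcing adds many mutually generic closed subsets of the Cantor set, and for every small superset of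 $Y_0$ one of them witnesses that it is not Lindel\"of.
\end{abstract}

\section{The question and the result}

Compact spaces are assumed to be Hausdorff. For a space $X$ let $[X]^{\omega_1}$ be the family of all subsets of $X$ of cardinality $\omega_1$, and let $[X]^{\omega_1}_L$ be the family of those $Y\in[X]^{\omega_1}$ that are Lindel\"of in the subspace topology. A family $\mathcal C\subseteq[X]^{\omega_1}$ is \emph{club} if it is cofinal in $([X]^{\omega_1},\subseteq)$ and if $\bigcup_{\xi<\lambda}Y_\xi\in\mathcal C$ whenever $\lambda\le\omega_1$ is a limit ordinal and $(Y_\xi)_{\xi<\lambda}$ is a $\subseteq$-increasing sequence of members of $\mathcal C$. A family $\mathcal S\subseteq[X]^{\omega_1}$ is \emph{stationary} if it meets every club, and \emph{nonstationary} otherwise.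

A compact space is itself Lindel\"of, and we ask how often this property passes to its subspaces of size $\omega_1$. Clubs describe the possible outcomes of closing-off procedures. So stationarity of $[X]^{\omega_1}_L$ means that every such procedure has a Lindel\"of subspace among its outcomes, and nonstationarity means that some procedure never produces one. The following is Question~5 of \cite{source}.

\begin{quote}
\emph{Is it consistent that $[X]^{\omega_1}_L$ is nonstationary for some first countable compact space $X$ of cardinality larger than $\omega_1$?}
\end{quote}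

The simplest cases restrict where such a space can be found.
\begin{itemize}
\item If $X$ has weight $\omega$, then $X$ is metrizable and all its subspaces are second countable, hence Lindel\"of. So $X$ must have weight at least $\omega_1$.
\item If $|X|=\omega_1$, then every club, being cofinal, contains a member that includes $X$, that is, $X$ itself. As $X$ is Lindel\"of, $[X]^{\omega_1}_L$ is stationary. This is why the question asks for $|X|>\omega_1$.
\item By Arhangel'skii's theorem a compact first countable space has at most $2^\omega$ points. So under CH no such space has more than $\omega_1$ points, and CH must fail.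
\end{itemize}
There is also a known result in the opposite direction: MA for partial orders with property~K together with $\neg$CH is consistent with the statement that $[X]^{\omega_1}_L$ is stationary for every compact first countable $X$ of weight less than $2^\omega$.

A subspace of size $\omega_1$ that is not Lindel\"of is easy to find in many compact spaces, but this is far from enough. One may be able to repair it by adding at most $\omega_1$ further points.

\begin{example}\label{ex:duplicate}
Let $X=2^\omega\times\{0,1\}$ be the Alexandroff duplicate of the Cantor set: the points $(x,1)$ are isolated, and the basic neighborhoods of $(x,0)$ are the sets $(U\times\{0,1\})\setminus\{(x,1)\}$ with $U$ a clopen neighborhood of $x$. This space is compact and first countable, and any $\omega_1$ isolated points form an uncountable discrete subspace, which is not Lindel\"of. However, $A\times\{0,1\}$ is Lindel\"of for every $A\subseteq2^\omega$. Indeed, given a cover of $A\times\{0,1\}$ by open subsets of $X$, choose for each $x\in A$ a member $O_x$ containing $(x,0)$ and a clopen $U_x\ni x$ with $(U_x\times\{0,1\})\setminus\{(x,1)\}\subseteq O_x$.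 Countably many of the $U_x$ cover $A$, and the corresponding sets $O_x$ cover all of $A\times\{0,1\}$ except for countably many points. Moreover, if $\mathcal C$ is club, then there is an increasing sequence $Z_0\subseteq A_0\times\{0,1\}\subseteq Z_1\subseteq A_1\times\{0,1\}\subseteq\cdots$ with $Z_n\in\mathcal C$ and $|A_n|=\omega_1$. Its union belongs to $\mathcal C$ and has the form $A\times\{0,1\}$. So here $[X]^{\omega_1}_L$ is stationary.
\end{example}

One might therefore guess that, in a first countable compact space, adding suitable points always helps. The answer to the question is nevertheless yes, and the consistency of ZFC suffices. We find a set $Y_0$ that no small set of additional points can repair.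

Call a family $(S_\gamma)_{\gamma<\kappa}$ of subsets of a set $S$ \emph{almost disjoint on $S$} if each $S_\gamma$ is uncountable and $|S_\gamma\cap S_\delta|\le\omega$ for $\gamma\ne\delta$.

\begin{theorem}\label{thm:main}
Let $V$ be a model of \textup{ZFC}. In $V$, let $\omega_2\le\kappa\le\mu$ be cardinals with $\mu^\omega=\mu$, and suppose that there is an almost disjoint family of size $\kappa$ on $\omega_1$. Then there is a ccc forcing extension of $V$ in which $2^\omega=\mu$ and in which there are a first countable, compact, zero-dimensional space $X$ of weight $\omega_1$ with $|X|=2^\omega$, and a set $Y_0\in[X]^{\omega_1}$, such that no $Y$ with $Y_0\subseteq Y\subseteq X$ and $|Y|<\kappa$ is Lindel\"of.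
\end{theorem}

\begin{corollary}\label{cor:question}
Every model of \textup{ZFC} has a ccc forcing extension with a compact first countable space $X$ such that $|X|>\omega_1$, $w(X)=\omega_1$ and $[X]^{\omega_1}_L$ is nonstationary. Moreover, $2^\omega$ in the extension can be any prescribed $\mu\ge\omega_2$ with $\mu^\omega=\mu$ in $V$, where $V$ is the given model.
\end{corollary}

\begin{corollary}\label{cor:strong}
Relative to the consistency of \textup{ZFC}, $2^\omega$ can be arbitrarily large (for example $\aleph_{17}$) while there are a compact first countable space $X$ of weight $\omega_1$ and a set $Y_0\in[X]^{\omega_1}$ such that no $Y$ with $Y_0\subseteq Y\subseteq X$ and $|Y|<2^\omega$ is Lindel\"of. Consequently, for every cardinal $\lambda$ with $\omega_1\le\lambda<2^\omega$, the family of Lindel\"of subspaces of $X$ of size $\lambda$ misses the club $\{Y\in[X]^\lambda:Y_0\subseteq Y\}$.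
\end{corollary}

Here a club in $[X]^\lambda$ is defined as for $\lambda=\omega_1$, with chains of length at most $\lambda$. The bound $|Y|<2^\omega$ in Corollary~\ref{cor:strong} is optimal: $X$ itself is a Lindel\"of superset of $Y_0$, and $|X|\le2^\omega$ by Arhangel'skii's theorem. The corollaries are derived from Theorem~\ref{thm:main} in Section~\ref{sec:cor}.

\paragraph{The idea.} We fix a set $S\subseteq2^\omega$ of size $\omega_1$ and replace each $t\in S$ by a Cantor set of points lying above $t$; we write $(t,x)$ informally for the point with position $x$ in this Cantor set. Suppose that $F\subseteq2^\omega$ is closed, that $F\cap S$ is uncountable, and that above each $t\in F\cap S$ there is a \emph{single} point, call it $(t,g(t))$, at which points lying above $F\setminus\{t\}$ can accumulate. Suppose also that $Y$ has no points above $F\setminus S$ and contains none of the points $(t,g(t))$. Then each point of $Y$ has a neighborhood lying above at most one point of $F$. So $Y$ is not Lindel\"of if it has points above uncountably many points of $F$. To repair $Y$ one would have to put into it some of the points $(t,g(t))$, or some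 points above $F\setminus S$. We defeat this by providing $\kappa$ mutually generic pairs $(F_\gamma,g_\gamma)$. A set $Y$ with fewer than $\kappa$ points belongs to a model over which one of the pairs is generic, and it contains none of the points that would help with that pair.

\section{Replacing points of the Cantor set by Cantor sets}\label{sec:space}

This section takes place in ZFC. For $s\ne t$ in $2^\omega$ let $\Delta(s,t)=\min\{n:s(n)\ne t(n)\}$, and for $\sigma\in2^{<\omega}$ let $[\sigma]=\{x\in2^\omega:\sigma\subseteq x\}$. For $x\in 2^\omega$, $x{\restriction}n$ is the initial segment of length $n$. Let $S\subseteq2^\omega$ with $|S|=\omega_1$, and let $c_t:\omega\to2^\omega$ for $t\in S$. Put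
\[
X=X(S,c)=\bigl\{(s,h)\in2^\omega\times(2^\omega)^S:\ h(t)=c_t(\Delta(s,t))\text{ for all }t\in S\setminus\{s\}\bigr\},\qquad \pi(s,h)=s .
\]
If $s\notin S$, then the fiber $\pi^{-1}(s)$ is a single point. If $s\in S$, then a point $(s,h)$ of the fiber is determined by $h(s)$, which may be any element of $2^\omega$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.1cm,y=1cm]
\draw (0,-0.5)--(8,-0.5);
\fill (8,-0.5) circle (1.6pt) node[below] {$t$};
\node[left] at (0,-0.5) {$2^\omega$};
\draw (8,0)--(8,3.1);
\node[right] at (8.1,3.0) {$\pi^{-1}(t)$};
\draw (0,2.2)--(3.5,2.2);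
\node[above] at (1.75,2.2) {\small $A_0$};
\draw[line width=2pt] (3.8,0.6)--(5.5,0.6);
\node[above] at (4.65,0.6) {\small $A_1$};
\draw (5.7,1.8)--(6.5,1.8);
\node[above] at (6.1,1.8) {\small $A_2$};
\draw[line width=2pt] (6.65,0.95)--(7.1,0.95);
\node[above] at (6.87,0.95) {\small $A_3$};
\draw (7.2,2.5)--(7.5,2.5);
\draw[line width=2pt] (7.58,1.15)--(7.74,1.15);
\fill (8,1.2) circle (1.8pt) node[right] {$(t,g(t))$};
\fill (8,2.5) circle (1.8pt);
\node[right] at (8.2,2.45) {$y$};
\draw[dashed] (6.6,2.2) rectangle (8.15,2.8);
\end{tikzpicture}
\caption{The space $X$ when $S=\{t\}$. The part of $X$ above the clopen set $A_m=\{s:\Delta(s,t)=m\}$ is a copy of $A_m$ at height $c_t(m)$, and a full Cantor set stands above $t$. The pieces above those $A_m$ that meet the closed set $F$ are drawn heavily; their heights converge to $g(t)$. The dashed neighborhood of the point $y$ above $t$ may meet other pieces, but the only point of $F$ above which it has points is $t$.}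
\label{fig:one}
\end{figure}

\paragraph{One replaced point.} The definition makes sense for every $S\subseteq2^\omega$. For illustration consider a set $S=\{t\}$ with only one point (Figure~\ref{fig:one}), so that we may view $X$ as
\[
\{(s,c_t(\Delta(s,t))):s\ne t\}\cup(\{t\}\times2^\omega)\subseteq2^\omega\times2^\omega .
\]
As $s$ moves toward $t$, the point above $s$ runs through the heights $c_t(0),c_t(1),\dots$. Let $F\ni t$ be closed and suppose that $c_t(m)$ converges to $g(t)$ as $m\to\infty$ within $M=\{\Delta(s,t):s\in F\setminus\{t\}\}$. If $x\in2^\omega$ and $x{\restriction}k\ne g(t){\restriction}k$, take $n$ such that $c_t(m){\restriction}k=g(t){\restriction}k$ for all $m\in M$ with $m\ge n$. Then the neighborhood $[t{\restriction}n]\times[x{\restriction}k]$ of $(t,x)$ contains no point of $X$ above $F\setminus\{t\}$. Thus $F$ sees at most one point above $t$. If $c_t$ takes its values in a dense set in a sufficiently varied way, then different sets $F$ can see different points $g(t)$. The general construction does this simultaneously at uncountably many points $t\in F$.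

\begin{lemma}\label{lem:space}
$X$ is compact, zero-dimensional and first countable, $w(X)\le\omega_1$ and $|X|=2^\omega$.
\end{lemma}

\begin{proof}
The product $2^\omega\times(2^\omega)^S$ is compact, zero-dimensional and of weight $\omega_1$. So for the first, second and fourth property it suffices to show that $X$ is closed in it. Suppose $(s,h)\notin X$, and let $t\in S\setminus\{s\}$ be such that $h(t)\ne c_t(m)$, where $m=\Delta(s,t)$. Every $s'\in[s{\restriction}(m+1)]$ satisfies $\Delta(s',t)=m$. So $\{(s',h'):s'\in[s{\restriction}(m+1)],\ h'(t)\ne c_t(m)\}$ is an open neighborhood of $(s,h)$ disjoint from $X$.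

The map $\pi$ is onto $2^\omega$, and its fibers have one point over each $s\in2^\omega\setminus S$ and $2^\omega$ points over each $s\in S$. As $|S|=\omega_1\leq 2^\omega$, we get $|X|=2^\omega$.

In a compact Hausdorff space every point that is a $G_\delta$ has a countable neighborhood base, so it remains to see that points are $G_\delta$. If $s\notin S$, then $\{(s,h)\}=\bigcap_n\pi^{-1}\bigl[[s{\restriction}n]\bigr]$. If $s\in S$, then
\[
\{(s,h)\}=\bigcap_n\{(s',h')\in X:s'{\restriction}n=s{\restriction}n,\ h'(s){\restriction}n=h(s){\restriction}n\},
\]
because a point of the intersection has first coordinate $s$ and agrees with $h$ at $s$, and such a point is unique.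
\end{proof}

The next lemma is the criterion on which everything rests. Condition $(*)$ says that, for each $t\in F\cap S$, the value $c_t(\Delta(s,t))$ converges to $g(t)$ as $s\to t$ within $F\setminus\{t\}$. It holds trivially at points $t$ isolated in $F$.

\begin{lemma}\label{lem:criterion}
Let $F\subseteq2^\omega$ be closed and let $g:F\cap S\to2^\omega$ be such that
\begin{itemize}
\item[$(*)$] for all $t\in F\cap S$ and $k\in\omega$ there is $n$ such that $c_t(\Delta(s,t)){\restriction}k=g(t){\restriction}k$ for every $s\in F\setminus\{t\}$ with $\Delta(s,t)\ge n$.
\end{itemize}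
Let $Y\subseteq X$ be such that
\begin{itemize}
\item[\textup{(i)}] if $(s,h)\in Y$ and $s\in F$, then $s\in S$ and $h(s)\ne g(s)$;
\item[\textup{(ii)}] $\pi[Y]\cap F$ is uncountable.
\end{itemize}
Then $Y$ is not Lindel\"of.
\end{lemma}

\begin{proof}
For each $y=(s,h)\in Y$ we find an open set $O_y\ni y$ with $|\pi[O_y]\cap F|\le1$. By (ii), no countable subfamily of $\{O_y:y\in Y\}$ then covers $Y$.

If $s\notin F$, let $O_y=\pi^{-1}[2^\omega\setminus F]$. If $s\in F$, then $s\in S$ and there is $k$ with $h(s){\restriction}k\ne g(s){\restriction}k$, by (i). Take $n$ from $(*)$ for $t=s$ and this $k$, and let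
\[
O_y=\{(s',h')\in X:s'{\restriction}n=s{\restriction}n,\ h'(s){\restriction}k=h(s){\restriction}k\}.
\]
Suppose $(s',h')\in O_y$ with $s'\in F$ and $s'\ne s$. Then $\Delta(s',s)\ge n$, and $h'(s)=c_s(\Delta(s',s))$ by the definition of $X$. So $(*)$ gives $h'(s){\restriction}k=g(s){\restriction}k\ne h(s){\restriction}k$, a contradiction. Thus $\pi[O_y]\cap F\subseteq\{s\}$.
\end{proof}

\section{The forcing}\label{sec:forcing}

\paragraph{Conventions and standard facts.} We write $q\le p$ if $q$ is the stronger condition. $\mathrm{Fn}(I,J)$ is the set of finite partial functions from $I$ to $J$ ordered by reverse inclusion. A partial order has \emph{property~K} if each of its uncountable subsets has an uncountable subset of pairwise compatible elements. For countable $J$ the order $\mathrm{Fn}(I,J)$ has property~K, and property~K implies the ccc. The product of a ccc order and an order with property~K is ccc. A two-step iteration $\mathbb A*\dot{\mathbb B}$ is ccc if $\mathbb A$ is ccc and forces that $\dot{\mathbb B}$ is ccc. A ccc forcing preserves cardinals. The \emph{$\Delta$-system lemma} says that for finite sets $A_\alpha$, $\alpha<\omega_1$,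 there are an uncountable set of indices and a finite set $R$, the \emph{root}, such that $A_\alpha\cap A_\beta=R$ for all distinct $\alpha,\beta$ in that set. The \emph{product lemma} says that if $G_0\times G_1$ is $P_0\times P_1$-generic over $M$, then $G_0$ is $P_0$-generic over $M[G_1]$. Finally, in a ccc extension each subset of a ground model set $A$ has a \emph{nice name}, given by a countable antichain for each $a\in A$.

\paragraph{What we want.} By Lemma~\ref{lem:criterion} we look for $\kappa$ pairs $(F_\gamma,g_\gamma)$. We shall add an uncountable set $E_\gamma\subseteq S$ together with values $g_\gamma(t)$ for $t\in E_\gamma$, and let $F_\gamma$ be the closure of $E_\gamma$. A finite approximation consists of finitely many points $t$ of $E_\gamma$, an initial segment $w(t)$ of $g_\gamma(t)$ for each of them, and a number $n$ with two promises attached. The first is that each later point of $E_\gamma$ lies in one of the neighborhoods $[t{\restriction}n]$. This keeps $F_\gamma$ small, and in particular keeps old points outside $E_\gamma$ from becoming limits of $E_\gamma$. The second is that if a later point $u$ is in $[t{\restriction}n]$,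 then $c_t(\Delta(u,t))$ extends $w(t)$. This will give~$(*)$.

Whether two approximations can be combined depends on the values of the functions $c_t$. So these values should be as free as possible, and we first add them by Cohen forcing.

\paragraph{Definition.} Work in $V$, with $\kappa,\mu$ as in Theorem~\ref{thm:main}. Fix $S=\{t_\xi:\xi<\omega_1\}\subseteq2^\omega$, enumerated without repetition, and use this enumeration to copy the given family on $\omega_1$ to an almost disjoint family $(S_\gamma)_{\gamma<\kappa}$ on $S$. Since $2^\omega$ has a countable base, only countably many points of $S_\gamma$ have a neighborhood $U$ with $U\cap S_\gamma$ countable. Removing these countably many points from $S_\gamma$ does not affect the uncountability of any set involved. So we may assume that \emph{every point of $S_\gamma$ is a condensation point of $S_\gamma$}, that is, each of its neighborhoods contains uncountably many points of $S_\gamma$.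

Let $Q\subseteq2^\omega$ be countable and dense, let $\mathbb C=\mathrm{Fn}(S\times\omega,Q)$, let $c:S\times\omega\to Q$ be the $\mathbb C$-generic function, and put $c_t(m)=c(t,m)$.

In $V[c]$ let $P_\gamma$, for $\gamma<\kappa$, consist of a top element $\mathbf 1$, with $E_{\mathbf 1}=\emptyset$, and of all triples $p=(n_p,E_p,w_p)$ such that $n_p\in\omega$, $E_p\subseteq S_\gamma$ is finite and nonempty, the restrictions $t{\restriction}n_p$ for $t\in E_p$ are pairwise distinct, and $w_p:E_p\to2^{<\omega}$. Every condition is $\le\mathbf 1$, and $\mathbf 1$ is below no triple. For $p,q\ne\mathbf 1$ let $q\le p$ if $n_q\ge n_p$, $E_q\supseteq E_p$, $w_q(t)\supseteq w_p(t)$ for all $t\in E_p$, and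
\begin{itemize}
\item[(a)] for every $u\in E_q$ there is $t\in E_p$ with $u{\restriction}n_p=t{\restriction}n_p$;
\item[(b)] if $t\in E_p$, $u\in E_q\setminus\{t\}$ and $\Delta(u,t)\ge n_p$, then $c_t(\Delta(u,t))\supseteq w_p(t)$.
\end{itemize}
Distinct elements of $E_p$ differ below $n_p$. So in (b) only points $u\in E_q\setminus E_p$ matter. In particular:
\begin{equation}\label{eq:sameE}
\text{if }E_q=E_p,\text{ then (a) and (b) hold automatically.}
\end{equation}
By (\ref{eq:sameE}) the relation is reflexive. We check that it is transitive. Let $r\le q\le p$ with $p\ne\mathbf 1$; then $q,r\ne\mathbf 1$. For (a), if $u\in E_r$, pick $t'\in E_q$ with $u{\restriction}n_q=t'{\restriction}n_q$ and then $t\in E_p$ with $t'{\restriction}n_p=t{\restriction}n_p$; as $n_p\le n_q$, also $u{\restriction}n_p=t{\restriction}n_p$. For (b), let $t\in E_p$, $u\in E_r\setminus\{t\}$ and $\Delta(u,t)\ge n_p$. If $\Delta(u,t)\ge n_q$, then $c_t(\Delta(u,t))\supseteq w_q(t)\supseteq w_p(t)$ because $r\le q$. Otherwise use (a) for $r\le q$ to pick $t'\in E_q$ with $t'{\restriction}n_q=u{\restriction}n_q$. Since $\Delta(u,t)<n_q$, we have $t'\ne t$ and $\Delta(t',t)=\Delta(u,t)\ge n_p$,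 and (b) for $q\le p$ gives $c_t(\Delta(u,t))=c_t(\Delta(t',t))\supseteq w_p(t)$.

Let $P$ be the finite support product of the $P_\gamma$, $\gamma<\kappa$, formed in $V[c]$: its elements are functions $p$ with $p(\gamma)\in P_\gamma$ for all $\gamma$ and with $p(\gamma)\ne\mathbf 1$ for only finitely many $\gamma$, and these $\gamma$ form the \emph{support} of $p$. Since conditions are determined by finite objects, the underlying set of $P$ lies in $V$, and only its order depends on $c$. The whole forcing is
\[
\mathbb C*\bigl(P\times\mathrm{Fn}(\mu\times\omega,2)\bigr),
\]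
where the last factor serves to make the continuum equal to $\mu$.

\paragraph{Two points.} The reason for the ccc, and for the hypothesis of almost disjointness, is visible in conditions with one point. Let $t\ne t'$ in $S_\gamma$ with $m=\Delta(t,t')\ge n$, and let $w,w'\in2^{<\omega}$. Then
\begin{equation}\label{eq:two}
(n,\{t\},w)\text{ and }(n,\{t'\},w')\text{ are compatible in }P_\gamma\iff c_t(m)\supseteq w\text{ and }c_{t'}(m)\supseteq w',
\end{equation}
where we write $w$ for the function with value $w$ on $\{t\}$, and $w'$ in the same way. Indeed, a common extension $q$ has $t,t'\in E_q$, and (b) for the two conditions gives the right-hand side. Conversely, under the right-hand side, $(m+1,\{t,t'\},\{(t,w),(t',w')\})$ is a common extension. If $(t,m)$ and $(t',m)$ are not yet in the domain of a Cohen condition, then they may be put into it with values extending $w$ and $w'$. So uncountably many conditions of this kind will not form an antichain.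

Two factors $P_\gamma$ and $P_\delta$, however, make their demands on the \emph{same} value $c_t(m)$ when $t\in S_\gamma\cap S_\delta$, and these demands may conflict. If $S_\gamma\cap S_\delta$ were uncountable, then $P_\gamma\times P_\delta$ would not be ccc. Indeed, for $t\in S_\gamma\cap S_\delta$ consider the pair of conditions $(0,\{t\},\langle0\rangle)\in P_\gamma$ and $(0,\{t\},\langle1\rangle)\in P_\delta$. By (\ref{eq:two}), if the pairs belonging to $t\ne t'$ were compatible, then $c_t(\Delta(t,t'))$ would extend both $\langle0\rangle$ and $\langle1\rangle$. Almost disjointness confines the conflicts between finitely many given factors to countably many points, and these can be avoided in a $\Delta$-system argument.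

\begin{lemma}\label{lem:ccc}
$P$ is ccc in $V[c]$. Hence $P\times\mathrm{Fn}(\mu\times\omega,2)$ is ccc in $V[c]$, and the whole forcing is ccc.
\end{lemma}

\begin{proof}
The second sentence follows from the first by the facts recalled above, since $\mathrm{Fn}(\mu\times\omega,2)$ has property~K and $\mathbb C$ is ccc.

Suppose the first sentence fails. Then some $c_0\in\mathbb C$ forces that names $\dot p^\alpha$, $\alpha<\omega_1$, denote pairwise incompatible elements of $P$. Choose $r_\alpha\le c_0$ and $p^\alpha\in V$ with $r_\alpha\Vdash\dot p^\alpha=p^\alpha$. Let $a_\alpha$ be the support of $p^\alpha$, and write $p^\alpha(\gamma)=(n^\alpha_\gamma,E^\alpha_\gamma,w^\alpha_\gamma)$ for $\gamma\in a_\alpha$. Let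
\[
B_\alpha=\bigcup_{\gamma\in a_\alpha}E^\alpha_\gamma\ \cup\ \{t:(t,m)\in\mathrm{dom}\,r_\alpha\text{ for some }m\},
\]
and let $l_\alpha$ be such that $\mathrm{dom}\,r_\alpha\subseteq S\times l_\alpha$ and $l_\alpha\ge n^\alpha_\gamma$ for all $\gamma\in a_\alpha$.

\emph{Thinning out.} We pass to an uncountable set of indices such that the following hold.
\begin{itemize}
\item[(1)] $l_\alpha=l$ is constant, the $a_\alpha$ form a $\Delta$-system with root $a$, the $B_\alpha$ form a $\Delta$-system with root $R$, and $r_\alpha{\restriction}(R\times l)$ is constant.
\item[(2)] For $\gamma\in a$, the number $n^\alpha_\gamma=n_\gamma$, the set $E^\alpha_\gamma\cap R=R_\gamma$ and the function $w^\alpha_\gamma{\restriction}R_\gamma$ do not depend on $\alpha$. Moreover $E^\alpha_\gamma\setminus R=\{t^\alpha_{\gamma,i}:i<k_\gamma\}$ without repetition, where $k_\gamma$, the sequences $t^\alpha_{\gamma,i}{\restriction}l=\sigma_{\gamma,i}$ and the values $w^\alpha_\gamma(t^\alpha_{\gamma,i})=w_{\gamma,i}$ do not depend on $\alpha$.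
\item[(3)] $B_\alpha\setminus R$ is disjoint from the countable set $D=\bigcup\{S_\gamma\cap S_\delta:\gamma,\delta\in a,\ \gamma\ne\delta\}$.
\end{itemize}
For (1) and (2) this is possible by the $\Delta$-system lemma and because there are only countably many possibilities for each of the data required to be constant; for $r_\alpha{\restriction}(R\times l)$ we use that $Q$ is countable. For (3), the sets $B_\alpha\setminus R$ are pairwise disjoint, so only countably many of them meet $D$. By (3), the sets $E^\alpha_\gamma\setminus R$ and $E^\alpha_\delta\setminus R$ are disjoint for $\gamma\ne\delta$ in $a$. This is where almost disjointness is used.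

\emph{The Cohen condition.} Take two of the remaining indices $\alpha\ne\beta$. The points $t^\alpha_{\gamma,i},t^\beta_{\gamma,i}$, for $\gamma\in a$ and $i<k_\gamma$, are pairwise distinct over all $(\gamma,i)$ and both indices. For the same index this holds by (2) if $\gamma$ is the same, and by the last remark if the $\gamma$'s are different. For different indices it holds because $(B_\alpha\setminus R)\cap(B_\beta\setminus R)=\emptyset$. Since $t^\alpha_{\gamma,i}$ and $t^\beta_{\gamma,i}$ agree up to $l$, we have $m_{\gamma,i}:=\Delta(t^\alpha_{\gamma,i},t^\beta_{\gamma,i})\ge l$. As $Q$ is dense we may pick $x_{\gamma,i}\in Q$ extending $w_{\gamma,i}$. Let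
\[
r=r_\alpha\cup r_\beta\cup\bigl\{\bigl((t^\alpha_{\gamma,i},m_{\gamma,i}),x_{\gamma,i}\bigr),\ \bigl((t^\beta_{\gamma,i},m_{\gamma,i}),x_{\gamma,i}\bigr):\gamma\in a,\ i<k_\gamma\bigr\}.
\]
This is a function. First, a common argument of $r_\alpha$ and $r_\beta$ has its first coordinate in $B_\alpha\cap B_\beta=R$ and its second below $l$, so $r_\alpha$ and $r_\beta$ agree there by (1). Second, the new arguments have second coordinate at least $l$, so they are in neither domain. Third, the new arguments are distinct because their first coordinates are. Hence $r\in\mathbb C$ and $r\le r_\alpha,r_\beta,c_0$.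

\emph{The common extension.} We claim that $r$ forces $p^\alpha$ and $p^\beta$ to be compatible. This contradicts the choice of $c_0$. Define $q$ with support $a_\alpha\cup a_\beta$ as follows. Let $q(\gamma)=p^\alpha(\gamma)$ for $\gamma\in a_\alpha\setminus a$ and $q(\gamma)=p^\beta(\gamma)$ for $\gamma\in a_\beta\setminus a$. For $\gamma\in a$ let
\[
q(\gamma)=(n,\ E^\alpha_\gamma\cup E^\beta_\gamma,\ w^\alpha_\gamma\cup w^\beta_\gamma),
\]
where $n\ge l$ is so large that the points of $E^\alpha_\gamma\cup E^\beta_\gamma$ have pairwise distinct restrictions to $n$. The union of the $w$'s is a function: $E^\alpha_\gamma\cap E^\beta_\gamma=R_\gamma$, and $w^\alpha_\gamma,w^\beta_\gamma$ agree on $R_\gamma$ by (2).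

For $\gamma\in a_\alpha\setminus a$ we have $p^\beta(\gamma)=\mathbf 1$, and for $\gamma\in a_\beta\setminus a$ we have $p^\alpha(\gamma)=\mathbf 1$. So only $\gamma\in a$ needs attention. We check that $r$ forces $q(\gamma)\le p^\alpha(\gamma)$. The argument for $\beta$ is the same with $\alpha$ and $\beta$ interchanged, since $r$ treats them symmetrically.

(a) If $u=t^\beta_{\gamma,i}$, then $u{\restriction}n_\gamma=\sigma_{\gamma,i}{\restriction}n_\gamma=t^\alpha_{\gamma,i}{\restriction}n_\gamma$, because $n_\gamma\le l$. All other $u$ lie in $E^\alpha_\gamma$.

(b) Let $t\in E^\alpha_\gamma$, $u\in(E^\alpha_\gamma\cup E^\beta_\gamma)\setminus\{t\}$ and $\Delta(u,t)\ge n_\gamma$. Distinct elements of $E^\alpha_\gamma$ differ below $n_\gamma$, so $u\notin E^\alpha_\gamma$ and $u=t^\beta_{\gamma,i}$ for some $i$. Then $t{\restriction}n_\gamma=u{\restriction}n_\gamma=t^\alpha_{\gamma,i}{\restriction}n_\gamma$ with $t,t^\alpha_{\gamma,i}\in E^\alpha_\gamma$, and therefore $t=t^\alpha_{\gamma,i}$. Hence $\Delta(u,t)=m_{\gamma,i}$, and $r$ forces $c_t(\Delta(u,t))=x_{\gamma,i}\supseteq w_{\gamma,i}=w^\alpha_\gamma(t)$.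
\end{proof}

\begin{lemma}\label{lem:continuum}
The whole forcing preserves cardinals, and in the extension $2^\omega=\mu\ge\omega_2$.
\end{lemma}

\begin{proof}
Cardinals are preserved by Lemma~\ref{lem:ccc}. Since the underlying sets of $P$ and $\mathrm{Fn}(\mu\times\omega,2)$ lie in $V$, every condition can be strengthened to one of the form $(r,\check p,\check f)$ with $p,f\in V$. There are at most $\omega_1\cdot\kappa\cdot\mu=\mu$ conditions of this form, so the forcing has a dense subset of size at most $\mu$. By the ccc there are at most $(\mu^\omega)^\omega=\mu$ nice names for subsets of $\omega$, whence $2^\omega\le\mu$ in the extension. The factor $\mathrm{Fn}(\mu\times\omega,2)$ adds $\mu$ distinct reals, whence $2^\omega\ge\mu$.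
\end{proof}

\section{The generic closed sets}\label{sec:generic}

Let $(G,H)$ be $P\times\mathrm{Fn}(\mu\times\omega,2)$-generic over $V[c]$, and put $W=V[c][G][H]$. Let $G_\gamma$ be the projection of $G$ to $P_\gamma$ and let
\[
N_\gamma=V[c][G{\restriction}(\kappa\setminus\{\gamma\})][H].
\]
By the product lemma, $G_\gamma$ is $P_\gamma$-generic over $N_\gamma$, and $W=N_\gamma[G_\gamma]$. We think of the elements of $N_\gamma$ as ``old'' from the point of view of $\gamma$. In $W$ put
\[
E_\gamma=\bigcup_{p\in G_\gamma}E_p,\qquad F_\gamma=\overline{E_\gamma}\subseteq2^\omega,\qquad g_\gamma(t)=\bigcup\{w_p(t):p\in G_\gamma,\ t\in E_p\}\quad(t\in E_\gamma).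
\]

\begin{lemma}\label{lem:generic}
For every $\gamma<\kappa$ the following hold in $W$.
\begin{itemize}
\item[\textup{(1)}] $F_\gamma\cap N_\gamma=E_\gamma$. In particular $F_\gamma\cap S=E_\gamma$.
\item[\textup{(2)}] $g_\gamma$ is a function from $E_\gamma$ to $2^\omega$, and $(F_\gamma,g_\gamma)$ satisfies $(*)$ of Lemma~\ref{lem:criterion}.
\item[\textup{(3)}] $g_\gamma(t)\notin N_\gamma$ for all $t\in E_\gamma$.
\item[\textup{(4)}] $E_\gamma$ is uncountable.
\end{itemize}
\end{lemma}

\begin{proof}
Every condition has an extension other than $\mathbf 1$, so in density arguments we only extend conditions $p\ne\mathbf 1$. We use repeatedly the following consequence of the fact that $G_\gamma$ is a filter: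
\begin{equation}\label{eq:filter}
\text{if }p\in G_\gamma\setminus\{\mathbf 1\}\text{ and }u\in E_\gamma,\text{ then }u\in E_{p'}\text{ for some }p'\in G_\gamma\text{ with }p'\le p .
\end{equation}
Indeed, take a common extension in $G_\gamma$ of $p$ and a condition $p''\in G_\gamma$ with $u\in E_{p''}$. So (a) and (b) apply to $p$ and all $u\in E_\gamma$.

(1) We have $E_\gamma\subseteq F_\gamma$ and $E_\gamma\subseteq S\subseteq N_\gamma$. Conversely, let $x\in2^\omega\cap N_\gamma$. The set of all $p\ne\mathbf 1$ such that either $x\in E_p$ or $x{\restriction}n_p\ne t{\restriction}n_p$ for all $t\in E_p$ belongs to $N_\gamma$. It is dense: if $x\notin E_p$, choose $n\ge n_p$ with $n>\Delta(x,t)$ for all $t\in E_p$; then $(n,E_p,w_p)\le p$ by (\ref{eq:sameE}), and it belongs to the set. So $G_\gamma$ contains an element $p$ of this set. If $x\notin E_p$, then by (\ref{eq:filter}) and (a) no $u\in E_\gamma$ lies in $[x{\restriction}n_p]$, so $x\notin F_\gamma$. Hence $x\in F_\gamma$ implies $x\in E_p\subseteq E_\gamma$.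

(2) Two conditions in $G_\gamma$ have a common extension in $G_\gamma$, so the sequences $w_p(t)$, for $p\in G_\gamma$ with $t\in E_p$, form a chain. If $t\in E_p$, then by (\ref{eq:sameE}) any lengthening of $w_p(t)$, with $n_p$ and $E_p$ unchanged, yields an extension of $p$. So by genericity, for all $t\in E_\gamma$ and $k\in\omega$ there is $p\in G_\gamma$ with $t\in E_p$ and $|w_p(t)|\ge k$. Hence $g_\gamma(t)\in2^\omega$. By (1), $g_\gamma$ is defined on $F_\gamma\cap S$. To verify $(*)$ for $t$ and $k$, take such a $p$ and put $n=n_p$. Let $s\in F_\gamma\setminus\{t\}$ with $m=\Delta(s,t)\ge n$. As $s$ is in the closure of $E_\gamma$, there is $u\in E_\gamma$ with $u{\restriction}(m+1)=s{\restriction}(m+1)$. Then $\Delta(u,t)=m\ge n_p$, and (\ref{eq:filter}) and (b) give $c_t(m)\supseteq w_p(t)\supseteq g_\gamma(t){\restriction}k$.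

(3) Let $z\in2^\omega\cap N_\gamma$, and let $t\in E_p$ with $p\in G_\gamma$. Given $p'\le p$, we may add to $w_{p'}(t)$ one more digit, different from the corresponding digit of $z$. By (\ref{eq:sameE}) this gives an extension of $p'$. So the conditions $q$ with $w_q(t)\not\subseteq z$ are dense below $p$, and $g_\gamma(t)\ne z$.

(4) Let $\alpha<\omega_1$ and $A=\{t_\xi:\xi<\alpha\}\in V$. We claim that $\{q\in P_\gamma:E_q\not\subseteq A\}$ is dense. Let $p\ne\mathbf 1$ and fix $t\in E_p$. Since $t$ is a condensation point of $S_\gamma$ and $A$ is countable, every neighborhood of $t$ contains points of $S_\gamma\setminus A$ other than $t$. So the set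
\[
M=\{\Delta(u,t):u\in S_\gamma\setminus A,\ u\ne t\}\in V
\]
is infinite. A Cohen condition decides $c_t(m)$ for only finitely many $m$, and $Q$ is dense; so the conditions in $\mathbb C$ forcing $c_t(m)\supseteq w_p(t)$ for some $m\in M$ with $m\ge n_p$ are dense in $\mathbb C$. Hence there is such an $m$. Choose $u\in S_\gamma\setminus A$ with $\Delta(u,t)=m$. As $m\ge n_p$, we have $u{\restriction}n_p=t{\restriction}n_p$ and so $u\notin E_p$. Let
\[
q=(n,\ E_p\cup\{u\},\ w_p\cup\{(u,\emptyset)\})
\]
with $n\ge n_p$ so large that the points of $E_p\cup\{u\}$ have pairwise distinct restrictions to $n$. Then $q\le p$. Condition (a) holds since $u{\restriction}n_p=t{\restriction}n_p$. For (b) only the new point $u$ matters: $\Delta(u,t')<n_p$ for $t'\in E_p\setminus\{t\}$, since $u{\restriction}n_p=t{\restriction}n_p\ne t'{\restriction}n_p$; and $c_t(\Delta(u,t))=c_t(m)\supseteq w_p(t)$. Since $u\in E_q\setminus A$, this proves the claim.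

By the claim, $E_\gamma\not\subseteq\{t_\xi:\xi<\alpha\}$ for every $\alpha<\omega_1$. As $\omega_1$ is preserved, it is a regular cardinal in $W$, so each countable subset of $S$ is included in $\{t_\xi:\xi<\alpha\}$ for some $\alpha<\omega_1$. Hence $E_\gamma$ is uncountable.
\end{proof}

\begin{remark}
Condensation points are needed for (4). If $[t{\restriction}n]\cap S_\gamma$ is countable for some $t\in S_\gamma$ and $n\in\omega$, then by (a) the condition $(n,\{t\},\{(t,\emptyset)\})$ forces $E_\gamma\subseteq[t{\restriction}n]\cap S_\gamma$, and so it forces $E_\gamma$ to be countable.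
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

In $W$ let $X=X(S,c)$; note that $|S|=\omega_1$ in $W$, since $\omega_1$ is preserved. By Lemmas~\ref{lem:space} and~\ref{lem:continuum}, $X$ is compact, zero-dimensional and first countable, $w(X)\le\omega_1$ and $|X|=2^\omega=\mu\ge\omega_2$. For $t\in S$ let $y_t\in X$ be the point $(t,h)$ with $h(t)=\langle0,0,\dots\rangle$, and let
\[
Y_0=\{y_t:t\in S\}\in[X]^{\omega_1}.
\]

Let $Y_0\subseteq Y\subseteq X$ with $|Y|=\lambda<\kappa$. We first find $\gamma$ such that all relevant information about $Y$ is old for $\gamma$. Enumerate $Y=\{(s_\xi,h_\xi):\xi<\lambda\}$, and let $z_\xi=h_\xi(s_\xi)$ if $s_\xi\in S$ and $z_\xi=\langle0,0,\dots\rangle$ otherwise. The sequence of pairs $(s_\xi,z_\xi)$, $\xi<\lambda$, is coded by a subset of $\lambda\times2\times\omega$. By the ccc and since $\lambda$ is infinite, this subset has a nice name in $V[c]$ in which at most $\lambda$ conditions of $P\times\mathrm{Fn}(\mu\times\omega,2)$ occur. The supports of their $P$-coordinates are finite, so they all lie in a set $I\subseteq\kappa$ with $|I|\le\lambda<\kappa$. Pick $\gamma\in\kappa\setminus I$.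 All conditions in the name have $\gamma$-th coordinate $\mathbf 1$, so $G{\restriction}(\kappa\setminus\{\gamma\})$ and $H$ determine which of them are in the generic filter. Hence the name can be evaluated in $N_\gamma$, and all $s_\xi,z_\xi$ belong to $N_\gamma$.

We apply Lemma~\ref{lem:criterion} to $F=F_\gamma$ and $g=g_\gamma$. By Lemma~\ref{lem:generic}(1) the domain $E_\gamma$ of $g_\gamma$ is $F_\gamma\cap S$, and $(*)$ holds by Lemma~\ref{lem:generic}(2).

(i) Let $(s,h)\in Y$ with $s\in F_\gamma$. Then $s\in F_\gamma\cap N_\gamma=E_\gamma\subseteq S$ by Lemma~\ref{lem:generic}(1). Hence $h(s)$ is one of the $z_\xi$ and belongs to $N_\gamma$, while $g_\gamma(s)\notin N_\gamma$ by Lemma~\ref{lem:generic}(3). So $h(s)\ne g_\gamma(s)$.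

(ii) Since $\pi[Y]\supseteq\pi[Y_0]=S$, the set $\pi[Y]\cap F_\gamma$ includes $E_\gamma$, which is uncountable by Lemma~\ref{lem:generic}(4).

Hence $Y$ is not Lindel\"of. In particular, as $|Y_0|=\omega_1<\kappa$, the space $Y_0$ is not Lindel\"of. So $X$ is not second countable and $w(X)=\omega_1$. \qed

\section{Proofs of the corollaries}\label{sec:cor}

\begin{proof}[Proof of Corollary~\ref{cor:question}]
Let $\mu\ge\omega_2$ with $\mu^\omega=\mu$; such cardinals exist, for example $\mu=\omega_2^\omega$. We apply Theorem~\ref{thm:main} with $\kappa=\omega_2$. For this we need, in ZFC, an almost disjoint family of size $\omega_2$ on $\omega_1$, or equivalently on a set of size $\omega_1$. We construct functions $f_\gamma:\omega_1\to\omega_1$, $\gamma<\omega_2$, whose graphs form such a family on $\omega_1\times\omega_1$. Let $f_0$ be arbitrary. Given $f_\delta$ for $\delta<\gamma$, where $0<\gamma<\omega_2$, write $\{f_\delta:\delta<\gamma\}=\{f_{\delta_\eta}:\eta<\omega_1\}$, possibly with repetitions, and put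
\[
f_\gamma(\xi)=\sup\{f_{\delta_\eta}(\xi)+1:\eta<\xi\},
\]
which is a countable ordinal. Then $f_\gamma(\xi)\ne f_{\delta_\eta}(\xi)$ for all $\xi>\eta$. So the graphs of $f_\gamma$ and $f_{\delta_\eta}$ have at most countably many points in common.

Let $X$ and $Y_0$ be given by the theorem. Then $|X|=2^\omega=\mu>\omega_1$ in the extension. The family $\{Y\in[X]^{\omega_1}:Y_0\subseteq Y\}$ is cofinal, because $Z\cup Y_0$ belongs to it for each $Z\in[X]^{\omega_1}$. It is closed under unions of increasing chains of limit length at most $\omega_1$, so it is club. By the theorem with $\kappa=\omega_2$ it contains no Lindel\"of $Y$. Hence $[X]^{\omega_1}_L$ is nonstationary.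
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:strong}]
Start with a model of GCH and a cardinal $\mu\ge\omega_2$ with $\mu^{\omega_1}=\mu$; under GCH these can be taken arbitrarily large, and $\mu=\aleph_{17}$ is one of them. Add $\mu$ subsets of $\omega_1$ with countable conditions. By CH this forcing has the $\omega_2$-chain condition, and it is $\sigma$-closed. So it preserves cardinals and CH, and in the resulting model $V$ we have $2^{\omega_1}=\mu$. Then $\mu^\omega=(2^{\omega_1})^{\omega}=2^{\omega_1}=\mu$ in $V$.

By CH the tree $2^{<\omega_1}$ has $\omega_1$ elements. Its cofinal branches $\{x{\restriction}\alpha:\alpha<\omega_1\}$, for $x\in2^{\omega_1}$, are uncountable, and two different branches have a countable intersection. So they form an almost disjoint family of size $2^{\omega_1}=\mu$ on a set of size $\omega_1$. Apply Theorem~\ref{thm:main} with $\kappa=\mu$: in the extension $2^\omega=\mu=\kappa$, and no $Y$ with $Y_0\subseteq Y\subseteq X$ and $|Y|<2^\omega$ is Lindel\"of.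

If $\omega_1\le\lambda<2^\omega$, then $\{Y\in[X]^\lambda:Y_0\subseteq Y\}$ is cofinal in $[X]^\lambda$, as $|Z\cup Y_0|=\lambda$ for $Z\in[X]^\lambda$. It is closed under unions of increasing chains of limit length at most $\lambda$. Hence it is club, and none of its members is Lindel\"of.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source} \emph{On families of Lindel\"of and related subspaces of $2^{\omega_1}$}, \url{https://www.impan.pl/shop/publication/transaction/download/product/88987}.
\end{thebibliography}

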